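\title{The maximal ideal of the ring of solutions of a locally integrable structure}

\begin{abstract}
Let $\mathcal V$ be a locally integrable structure with basic solutions $Z_1,\dots,Z_m$ vanishing at a point $0$. We prove that the maximal ideal of the ring of germs at $0$ of smooth solutions of $\mathcal V$ is always generated by $Z_1,\dots,Z_m$. More generally, $u(q)-u(p)=\sum_i (Z_i(q)-Z_i(p))\,w_i(q,p)$ for every solution $u$, with smooth $w_i$ that are solutions in each variable. It follows that the completion of the ring at its maximal ideal is the ring of formal power series in $m$ variables. The proof writes $u$ as a series of entire functions of $Z$ whose terms decrease rapidly on slowly shrinking neighborhoods of the image of $Z$, and divides each term with Skoda's $L^2$ division theorem.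
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Solutions and basic solutions}

Let $\Omega$ be a smooth manifold of dimension $N$. A \emph{locally integrable structure} of rank $n$ on $\Omega$ is a smooth subbundle $\mathcal V$ of rank $n$ of the complexified tangent bundle $\mathbb CT\Omega$ with two properties. It is involutive: the bracket of two smooth sections of $\mathcal V$ is a section of $\mathcal V$. And near every point its orthogonal $\mathcal V^\perp\subset\mathbb CT^*\Omega$, the bundle of covectors that annihilate $\mathcal V$, is spanned by the differentials of $m=N-n$ smooth complex-valued functions. A smooth function $u$ is a \emph{solution} of $\mathcal V$ if $Lu=0$ for every smooth section $L$ of $\mathcal V$; equivalently, $du$ is a section of $\mathcal V^\perp$.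

Fix a point $0\in\Omega$ and \emph{basic solutions} at $0$: smooth functions $Z_1,\dots,Z_m$ near $0$ whose differentials are linearly independent and span $\mathcal V^\perp$ near $0$, normalized by $Z_j(0)=0$. We write $Z=(Z_1,\dots,Z_m)$, a map into $\mathbb C^m$. A smooth function $u$ near $0$ is a solution exactly when $du$ is a combination of $dZ_1,\dots,dZ_m$, and this is the only form in which the structure enters below. Two ways of producing solutions are used throughout. If $F$ is holomorphic, then $F\circ Z$ is a solution wherever it is defined, because $d(F\circ Z)=\sum_j(\partial_jF\circ Z)\,dZ_j$ with $\partial_j=\partial/\partial z_j$. And a smooth function that is a limit of solutions in $C^1$ is a solution.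

The germs at $0$ of smooth solutions form a ring $\mathfrak S_0$. If $u(0)\neq0$, then $1/u$ is again a solution near $0$, so $\mathfrak S_0$ is a local ring with maximal ideal $\mathfrak m=\{u\in\mathfrak S_0: u(0)=0\}$, and $\langle Z_1,\dots,Z_m\rangle\subseteq\mathfrak m$. The following question is posed in \cite[Question~3]{Borel}.

\medskip
\noindent\textbf{Question.} \emph{Is there a locally integrable structure $\mathcal V$ and a point $0$ for which $\mathfrak m\neq\langle Z_1,\dots,Z_m\rangle$ as ideals of $\mathfrak S_0$?}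
\medskip

If $m=0$, then $du=0$ for every solution, solutions are locally constant, and $\mathfrak m=0$. We assume $m\ge1$ from now on.

\subsection{Differentiating with respect to $Z$}\label{sub:M}

For a solution $v$ near $0$ write $dv=\sum_j M_jv\,dZ_j$; the smooth coefficients $M_jv$ are unique. They are again solutions: contracting $0=d^2v=\sum_j d(M_jv)\wedge dZ_j$ with a section $L$ of $\mathcal V$ and using $LZ_j=0$ gives $\sum_jL(M_jv)\,dZ_j=0$, so $L(M_jv)=0$. Now $d(M_jv)=\sum_kM_kM_jv\,dZ_k$, hence $0=\sum_{j,k}M_kM_jv\,dZ_k\wedge dZ_j$, and therefore $M_kM_jv=M_jM_kv$. By the product rule for $d$, the maps $M_1,\dots,M_m$ are commuting derivations of $\mathfrak S_0$ with $M_jZ_i=\delta_{ij}$, and $M^\alpha v=M_1^{\alpha_1}\cdots M_m^{\alpha_m}v$ is well defined. If $v=F\circ Z$ with $F$ holomorphic, then $M^\alpha v=(\partial^\alpha F)\circ Z$: the $M_j$ are the partial derivatives with respect to $Z_j$.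

\subsection{Evidence on both sides}

In the two extreme cases there is no counterexample. If $\mathcal V=0$ on $\mathbb R^m$ and $Z=x$, every smooth function is a solution; if $\mathcal V$ is spanned by the $\partial/\partial\bar z_j$ on $\mathbb C^m$ and $Z=z$, the solutions are the holomorphic functions. In both cases integration along the segment from $0$ to $Z$ divides:
\begin{equation}\label{eq:segment}
u(Z)-u(0)=\sum_iZ_i\int_0^1(\partial u/\partial Z_i)(\theta Z)\,d\theta .
\end{equation}
There is also no obstruction at the level of Taylor series. For a solution $v$ and a vector field $X$ we have $Xv=\sum_j(XZ_j)M_jv$, so by induction each derivative of $v$ of order $<k$ at $0$ is a combination of the numbers $(M^\beta v)(0)$, $|\beta|<k$. These numbers vanish for $v=u-\sum_{|\alpha|<k}(M^\alpha u)(0)Z^\alpha/\alpha!$. Thus $u-u(0)$ agrees to any finite order at $0$ with an element of $\langle Z_1,\dots,Z_m\rangle$.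

On the other side, \eqref{eq:segment} has no meaning in general: the image of $Z$ is a subset of $\mathbb C^m$ that need not contain the segment from $0$ to $Z(p)$. Nor does commutative algebra help. The ring $\mathfrak S_0$ need not be Noetherian (for $\mathcal V=0$ on $\mathbb R$ the germ $e^{-1/x^2}\ne0$ lies in every power of $\mathfrak m$, which Krull's intersection theorem forbids in a Noetherian local ring), so even finite generation of $\mathfrak m$ needs a proof. The following family shows what the equality $\mathfrak m=\langle Z_1,\dots,Z_m\rangle$ demands.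

\begin{example}\label{ex:plane}
Let $\varphi$ be a real smooth function of $t\in\mathbb R$ with $\varphi(0)=0$. On $\mathbb R^2$ let $\mathcal V$ be spanned by $L=\partial_t-i\varphi'(t)\partial_x$; then $Z=x+i\varphi(t)$ is a basic solution. If $u-u(0)=Zu_1$ with $u_1$ smooth, then $|u(0,t)-u(0,0)|\le C|\varphi(t)|$ for small $t$. Integrating the equation $u_t=i\varphi'u_x$ along $x=0$ bounds the left side only by the total variation of $\varphi$ between $0$ and $t$, which is much weaker when $\varphi$ oscillates: for $\varphi(t)=e^{-1/t^2}\sin(1/t)$ one needs $u(0,1/k\pi)=u(0,0)$ for all large integers $k$. Flatness does not give the bound either. For $\varphi(t)=e^{-1/t^2}$ the function $f=e^{-1/(2t^2)}$, which is not a solution, vanishes to infinite order at the only zero of $Z$, and $|f/Z|=e^{1/(2t^2)}$ on $x=0$.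
\end{example}

\subsection{Results}

The answer to the Question is negative: there is no such example.

\begin{theorem}\label{thm:A}
Let $u$ be a smooth solution near $0$. There are a neighborhood $U_1$ of $0$ and smooth solutions $u_1,\dots,u_m$ on $U_1$ with $u-u(0)=\sum_iZ_iu_i$ on $U_1$. Hence $\mathfrak m=\langle Z_1,\dots,Z_m\rangle$ for every locally integrable structure, every point $0$ and every choice of basic solutions.
\end{theorem}

The same method gives a decomposition of Hefer type, in which the base point moves.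

\begin{theorem}\label{thm:B}
For every neighborhood $U$ of $0$ there is a neighborhood $U_1\subset U$ of $0$ such that for every smooth solution $u$ on $U$ there are $w_1,\dots,w_m\in C^\infty(U_1\times U_1)$, each annihilated by $\mathcal V$ in either variable, with
\[
u(q)-u(p)=\sum_{i=1}^m\bigl(Z_i(q)-Z_i(p)\bigr)w_i(q,p),\qquad p,q\in U_1 .
\]
\end{theorem}

So for each fixed $p\in U_1$ the function $u-u(p)$ lies in the ideal generated by the $Z_i-Z_i(p)$ in the ring of solutions on the fixed neighborhood $U_1$. The case $p=0$ is Theorem~\ref{thm:A}. We nevertheless prove Theorem~\ref{thm:A} first, since it needs only a simpler domain of division; all other steps are common to the two proofs.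

Once $\mathfrak m$ is known to be generated by the $Z_i$, the ring $\mathfrak S_0$ is determined to every finite order. Let $\mathbb C\{\zeta\}$ and $\mathbb C[[\zeta]]$ be the rings of convergent and of formal power series in $\zeta=(\zeta_1,\dots,\zeta_m)$, and let $(\zeta)$ be the ideal generated by $\zeta_1,\dots,\zeta_m$.

\begin{corollary}\label{cor:C}
\begin{enumerate}
\item The map $u\mapsto du(0)$ induces an isomorphism $\mathfrak m/\mathfrak m^2\cong\mathcal V_0^\perp$. Elements $v_1,\dots,v_l\in\mathfrak m$ generate $\mathfrak m$ if and only if $dv_1(0),\dots,dv_l(0)$ span $\mathcal V_0^\perp$. The minimal number of generators of $\mathfrak m$ is exactly $m$.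
\item For every $k\ge1$ we have $\mathfrak m^k=\{u:(M^\alpha u)(0)=0\text{ for all }|\alpha|<k\}$, every $u\in\mathfrak S_0$ satisfies
\[
u=\sum_{|\alpha|<k}\frac{(M^\alpha u)(0)}{\alpha!}Z^\alpha+\sum_{|\alpha|=k}Z^\alpha w_\alpha\quad\text{with } w_\alpha\in\mathfrak S_0,
\]
and $\mathfrak S_0/\mathfrak m^k\cong\mathbb C[\zeta]/(\zeta)^k$. The $\mathfrak m$-adic completion of $\mathfrak S_0$ is $\mathbb C[[\zeta_1,\dots,\zeta_m]]$.
\item Let $J\subset\mathbb C\{\zeta\}$ be an ideal with $(\zeta)^k\subset J$. Then $u\in\mathfrak S_0$ belongs to the ideal generated by $\{g(Z):g\in J\}$ if and only if $\sum_{|\alpha|<k}\frac{(M^\alpha u)(0)}{\alpha!}\zeta^\alpha\in J$.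
\end{enumerate}
\end{corollary}

\subsection{The method}

Let $K=Z(U_1)$. A function $h\circ Z$ with $h$ entire can be divided by \eqref{eq:segment}, and the Baouendi--Treves Gaussian regularization approximates a solution $u$ by such functions. The difficulty is to make the quotients converge with all their derivatives. We write $u=P_{j_0}\circ Z+\sum_{j\ge j_0}h_j\circ Z$ with entire functions such that $|h_j|\le\varepsilon_j$ on the neighborhood of $K$ of width $\delta_j=2^{-j-1}$, where $\varepsilon_j$ decreases faster than any power of $\delta_j$ (Section~\ref{sec:approx}). Each later operation, namely division, passage from $L^2$ bounds to pointwise bounds, and differentiation, costs only a fixed power of $1/\delta_j$ (Section~\ref{sec:division}), and $\varepsilon_j$ pays for all of them (Section~\ref{sec:proofs}). Section~\ref{sec:model} carries this out by hand on the real line.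

Throughout, $|\cdot|$ is the Euclidean norm, $d\lambda$ is Lebesgue measure, and $\mathcal O(D)$ is the ring of holomorphic functions on an open set $D$.

\section{The method on the real line}\label{sec:model}

Let $\Omega=\mathbb R$, $\mathcal V=0$, $Z=x$, and let $u(x)=\int\hat u(\xi)e^{i\xi x}\,d\xi$ be a Schwartz function. We show that $(u(x)-u(0))/x$ is smooth by an argument that never estimates an integral along a segment. For $\tau>0$ let
\[
E_\tau u(z)=\Bigl(\frac\tau\pi\Bigr)^{1/2}\int e^{-\tau(z-x')^2}u(x')\,dx'=\int e^{-a}\,\hat u(\xi)e^{i\xi z}\,d\xi,\qquad a=\frac{\xi^2}{4\tau}.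
\]
This is an entire function of $z$. Since $|e^{-\tau(z-x')^2}|=e^{-\tau(\operatorname{Re}z-x')^2}e^{\tau(\operatorname{Im}z)^2}$, the kernel behaves like a real Gaussian only in the strip $|\operatorname{Im}z|\le\tau^{-1/2}$. On the real axis, $1-e^{-a}=a+O(a^2)$ gives $E_\tau u-u=u''/4\tau+O(\tau^{-2})$. The error is the square of the width of the strip, while dividing by $z$ and differentiating $k$ times will cost the $(k+1)$-st power of the inverse width. This is enough for $k=0$ only.

To improve the rate we undo the factor $e^{-a}$ to order $\ell$. Since $(-1/4\tau)^\nu\,\partial_x^{2\nu}e^{i\xi x}=a^\nu e^{i\xi x}$,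
\[
E^{(\ell)}_\tau u:=\sum_{\nu<\ell}\frac1{\nu!}\Bigl(-\frac1{4\tau}\Bigr)^\nu E_\tau\bigl(u^{(2\nu)}\bigr)=\int\Theta_\ell(a)\,\hat u(\xi)e^{i\xi z}\,d\xi,\qquad \Theta_\ell(a)=e^{-a}\sum_{\nu<\ell}\frac{a^\nu}{\nu!},
\]
and Taylor's formula for $e^a$ gives $0\le1-\Theta_\ell(a)\le a^\ell/\ell!$. Fix $\ell$ and put $P_j=E^{(\ell)}_{4^j}u$, $h_j=P_{j+1}-P_j$ for $j\ge0$. Then $P_j\to u$ uniformly on $\mathbb R$. For $\tau=4^j$ we have $a=(\delta_j\xi)^2$, the multiplier of $h_j$ is $\Theta_\ell(a/4)-\Theta_\ell(a)$, and $|e^{i\xi z}|\le e^{\sqrt a}$ in the strip $S_j=\{|\operatorname{Im}z|<\delta_j\}$. Moreover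
\[
|\Theta_\ell(a/4)-\Theta_\ell(a)|\,e^{\sqrt a}\le c_\ell\,a^\ell\qquad(a\ge0):
\]
for $a\le1$ both values of $\Theta_\ell$ lie in $[1-a^\ell/\ell!,1]$, and for $a\ge1$ the left side is bounded. Hence $|h_j|\le\varepsilon_j:=c_\ell\,\delta_j^{2\ell}\int|\xi|^{2\ell}|\hat u(\xi)|\,d\xi$ on $S_j$.

Now divide. The entire function $g_j(z)=(h_j(z)-h_j(0))/z$ satisfies $|g_j|\le2\varepsilon_j/\delta_j$ on $S_j$: by the Schwarz lemma for $|z|<\delta_j$, and directly for $|z|\ge\delta_j$. Cauchy's estimates on the discs of radius $\delta_j$ about real points give $|g_j^{(k)}|\le2\,k!\,\varepsilon_j\delta_j^{-k-1}$ on $\mathbb R$, which is summable in $j$ when $k+1<2\ell$. From $u=P_0+\sum_jh_j$ we get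
\[
\frac{u(x)-u(0)}x=\frac{P_0(x)-P_0(0)}x+\sum_{j\ge0}g_j(x)\in C^{2\ell-2}(\mathbb R),
\]
and since the left side does not depend on $\ell$, it is smooth.

Three things change in general. There is no Fourier transform, and the solution lives on a family of curved $m$-dimensional slices in $\mathbb C^m$; we shall compare the regularization at $Z(p)+\zeta$ with the Taylor polynomial of $u$ at $p$ formed with the $M_j$. For $m\ge2$ the quotients are not unique, so decompositions of class $C^k$ obtained from a different $\ell$ for each $k$ do not give a smooth one; we let $\ell$ grow with $j$. Finally, for $m\ge2$ division with bounds is no longer a pointwise operation; this is where pseudoconvexity and Skoda's theorem enter.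

\section{Normal coordinates}\label{sec:coord}

For $\zeta\in\mathbb C^m$ put $\langle\zeta\rangle^2=\sum_j\zeta_j^2$, so that $\operatorname{Re}\langle\zeta\rangle^2=|\operatorname{Re}\zeta|^2-|\operatorname{Im}\zeta|^2$. The holomorphic Gaussian $e^{-\tau\langle\zeta\rangle^2}$ decays along $\mathbb R^m$ and grows along $i\mathbb R^m$. To use it we need $m$-dimensional slices of $\Omega$ that $Z$ maps to submanifolds nearly parallel to $\mathbb R^m$.

\begin{lemma}\label{lem:coord}
There are $A\in GL(m,\mathbb C)$ and coordinates $(x,t)\in\mathbb R^m\times\mathbb R^n$ centered at $0$ in which $AZ=x+i\varphi(x,t)$, where $\varphi$ is smooth with values in $\mathbb R^m$, $\varphi(0,0)=0$ and $\varphi_x(0,0)=0$.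
\end{lemma}

\begin{proof}
The complex-linear map $dZ(0):\mathbb CT_0\Omega\to\mathbb C^m$ is onto because the $dZ_j(0)$ are independent, so the images of real tangent vectors span $\mathbb C^m$ over $\mathbb C$. Choose real $X_1,\dots,X_m\in T_0\Omega$ such that the $dZ(0)X_j$ form a basis of $\mathbb C^m$, and $A$ with $A\,dZ(0)X_j=e_j$. The $X_j$ are linearly independent over $\mathbb R$, so there are coordinates $(\tilde x,t)$ centered at $0$ with $\partial_{\tilde x_j}|_0=X_j$. Then $\partial(AZ)/\partial\tilde x=I$ at $0$. Taking real parts, $x=\operatorname{Re}AZ$ has $\partial x/\partial\tilde x=I$ at $0$, so $(x,t)$ are coordinates near $0$. In them $\partial(AZ)/\partial x=(\partial(AZ)/\partial\tilde x)(\partial x/\partial\tilde x)^{-1}=I$ at $0$, which says $\varphi_x(0,0)=0$.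
\end{proof}

If Theorem~\ref{thm:A} or~\ref{thm:B} holds for the basic solutions $AZ$ with coefficients $w_i$, it holds for $Z$ with coefficients $\sum_iA_{ik}w_i$, $k=1,\dots,m$. So in Sections~\ref{sec:coord}--\ref{sec:proofs} we assume $Z=x+i\varphi(x,t)$ as in the lemma. If $n=0$ there is no variable $t$, and everything that concerns it is to be omitted.

\medskip
\noindent\textbf{The neighborhoods.} Let $U$ be a neighborhood of $0$. Choose first $R>0$ and then $r>0$ such that, with $B=\{|x|\le R\}$ and $W=\{|t|\le r\}$, the set $B\times W$ lies in the interior of $U$ and in the coordinate domain where the $dZ_j$ span $\mathcal V^\perp$, and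
\begin{equation}\label{eq:small}
\|\varphi_x\|\le\tfrac1{32}\ \text{ on }B\times W,\qquad|\varphi(0,t)|\le\tfrac R{32}\ \text{ on }W .
\end{equation}
Since $B$ is convex, $|\varphi(x,t)-\varphi(x',t)|\le|x-x'|/32$ and $|\varphi|\le R/16$ on $B\times W$. The matrix $Z_x=I+i\varphi_x$ is invertible on the compact set $B\times W$, hence on an open neighborhood $U'\subset U$ of it inside the same coordinate domain. Put
\[
U_1=\{|x|<R/8,\ |t|<r\},\qquad K=Z(U_1)\ni0 .
\]
The set $U_1$ depends only on $U$ and $Z$. A function that is smooth on $U'$ is bounded on $B\times W$ with all its derivatives; we use this without further mention.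

\medskip
\noindent\textbf{The derivations as vector fields.} On $U'$ put $M_j=\sum_k(Z_x^{-1})_{kj}\,\partial_{x_k}$, where $(Z_x)_{ik}=\partial_{x_k}Z_i$. Then
\begin{equation}\label{eq:Mx}
M_jZ_i=\delta_{ij},\qquad\partial_{x_k}=\sum_j(\partial_{x_k}Z_j)M_j .
\end{equation}
If $v$ is a solution on $U'$ and $dv=\sum_ia_i\,dZ_i$, evaluating on the vector field $M_j$ gives $a_j=M_jv$, so the notation agrees with Section~\ref{sub:M}; in particular $M^\alpha v$ is a solution on $U'$. What is gained is that the $M_j$ now act on all smooth functions and are tangent to the slices $t=\text{const}$. They commute as vector fields: $[M_j,M_k]=\sum_lb_l\partial_{x_l}$ annihilates every $Z_i$, so $Z_xb=0$ and $b=0$. By \eqref{eq:Mx} and induction on $|\gamma|$,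
\begin{equation}\label{eq:dx}
\partial_x^\gamma=\sum_{|\beta|\le|\gamma|}c_{\gamma\beta}M^\beta,\qquad c_{\gamma\beta}\in C^\infty(U').
\end{equation}

\section{Rapid approximation by entire functions of $Z$}\label{sec:approx}

\subsection{Taylor polynomials and the Gaussian}

A solution $v$ on $U'$ has no values at points of $\mathbb C^m$ off the image of $Z$. The substitute for its value at $Z(x,t)+\zeta$ is the polynomial in $\zeta\in\mathbb C^m$
\[
T_kv(x,t;\zeta)=\sum_{|\alpha|<k}(M^\alpha v)(x,t)\frac{\zeta^\alpha}{\alpha!},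
\]
which for $v=F\circ Z$ is the Taylor polynomial of $F$ at $Z(x,t)$. Put $\Delta v=\sum_jM_j^2v$ and $\Delta_\zeta=\sum_j\partial_{\zeta_j}^2$. Differentiating term by term gives $\partial_{\zeta_j}T_kv=T_{k-1}(M_jv)$, hence
\begin{equation}\label{eq:TDelta}
\Delta_\zeta^\nu\,T_kv=T_{k-2\nu}(\Delta^\nu v)\qquad(2\nu<k).
\end{equation}
On polynomials, $e^{c\Delta_\zeta}=\sum_\nu c^\nu\Delta_\zeta^\nu/\nu!$ is a finite sum, and $e^{c\Delta_\zeta}e^{-c\Delta_\zeta}$ is the identity. Let $G_\tau(\zeta)=(\tau/\pi)^{m/2}e^{-\tau\langle\zeta\rangle^2}$. The next lemma replaces the multiplier $e^{-a}$ of Section~\ref{sec:model}.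

\begin{lemma}\label{lem:gauss}
For every polynomial $P$ on $\mathbb C^m$, $\tau>0$ and $\zeta\in\mathbb C^m$,
\[
\int_{\mathbb R^m}G_\tau(\zeta-s)P(s)\,ds=e^{\Delta_\zeta/4\tau}P(\zeta).
\]
\end{lemma}

\begin{proof}
Both sides are entire in $\zeta$, so we may take $\zeta$ real. For a monomial $P$ both sides are products over the coordinates, so we may take $m=1$. The odd moments of $G_\tau$ on $\mathbb R$ vanish, and integration by parts multiplies the moment of order $2\nu-2$ by $(2\nu-1)/2\tau$, so that $\int G_\tau(s)s^{2\nu}ds=(2\nu)!/(\nu!\,(4\tau)^\nu)$. Expanding $P(\zeta+s)$ in powers of $s$ gives $\int G_\tau(s)P(\zeta+s)\,ds=\sum_\nu P^{(2\nu)}(\zeta)/(\nu!\,(4\tau)^\nu)$.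
\end{proof}

\subsection{The regularization}

Fix $\chi\in C_c^\infty(\operatorname{int}B)$ with $0\le\chi\le1$ and $\chi=1$ on $\{|x|\le R/2\}$. For a solution $v$ on $U'$ and $\tau>0$ put
\[
E_\tau v(z)=\int G_\tau\bigl(z-Z(x',0)\bigr)\chi(x')v(x',0)\det Z_x(x',0)\,dx' ,
\]
an entire function of $z\in\mathbb C^m$. It uses only the values of $v$ on the slice $t=0$, and yet it has to describe $v$ on all of $U_1$. The factor $\det Z_x$ makes this possible: the integrand is the restriction to the slice of an $m$-form that is closed where $\chi$ is constant, so the slice can be moved.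

\begin{lemma}\label{lem:E}
Let $\tau_0=(32/R)^2$. For every solution $v$ on $U'$ and $k\ge1$ there is $C$ such that for $\tau\ge\tau_0$, $(x,t)\in U_1$ and $|\zeta|\le\tau^{-1/2}$,
\[
\bigl|E_\tau v\bigl(Z(x,t)+\zeta\bigr)-e^{\Delta_\zeta/4\tau}\,T_kv(x,t;\zeta)\bigr|\le C\tau^{-k/2}.
\]
\end{lemma}

\begin{proof}
Let $z=Z(x,t)+\zeta$ and note that $|\zeta|\le R/32$. The constants $c>0$ and $C$, and those implied by $O(\cdot)$, do not depend on $\tau,x,t,\zeta$; note that $\tau^{m/2}e^{-c\tau}=O(\tau^{-k/2})$. We move the integral to the slice through $(x,t)$, where the Gaussian concentrates at $x'=x$; replace $v$ by its Taylor polynomial there; and flatten the slice to evaluate the polynomial terms by Lemma~\ref{lem:gauss}.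

\emph{Step 1: moving the slice.} For $t'\in W$ let $I(t')=\int G_\tau(z-Z(x',t'))\chi(x')v(x',t')\det Z_x(x',t')\,dx'$, so $E_\tau v(z)=I(0)$. The number $I(t')$ is the integral over the slice at $t'$ of
\[
\omega=\chi\,v\,G_\tau(z-Z)\,dZ_1\wedge\dots\wedge dZ_m .
\]
The function $v\,G_\tau(z-Z)$ is a solution, so its differential is a combination of the $dZ_j$ and
\[
d\omega=v\,G_\tau(z-Z)\,d\chi\wedge dZ_1\wedge\dots\wedge dZ_m .
\]
This is the one place in the proof of the lemma where the equation satisfied by $v$ is used; without it $I(0)$ carries no information on $v(x,t)$ for $t\neq0$. Pull $\omega$ back to $B\times[0,1]$ by $(x',\theta)\mapsto(x',\theta t)$. As $\chi=0$ near $\partial B$, Stokes' theorem shows that $I(t)-I(0)$ is, up to sign, the integral of the pullback of $d\omega$. On the support of $d\chi$ we have $|x'|\ge R/2$, so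
\[
|\operatorname{Re}z-x'|\ge\tfrac R2-\tfrac R8-\tfrac R{32}=\tfrac{11R}{32},\qquad|\operatorname{Im}z-\varphi(x',\theta t)|\le\tfrac R{16}+\tfrac R{32}+\tfrac R{16}=\tfrac{5R}{32},
\]
and $\operatorname{Re}\langle z-Z(x',\theta t)\rangle^2\ge(121-25)R^2/1024=3R^2/32$. Therefore $E_\tau v(z)=I(t)+O(\tau^{m/2}e^{-c\tau})$.

\emph{Step 2: Taylor expansion on the slice.} For $x'\in B$ and $\theta\in[0,1]$ put $\sigma=x'-x$ and
\[
s_\theta(x')=\sigma+i\theta\bigl(\varphi(x',t)-\varphi(x,t)\bigr).
\]
Then $s_1(x')=Z(x',t)-Z(x,t)$, so $z-Z(x',t)=\zeta-s_1(x')$, while $s_0(x')=\sigma$ is real. By $|a-b|^2\ge\frac12|b|^2-|a|^2$ for the real part, $|a-b|^2\le2|a|^2+2|b|^2$ for the imaginary part, and $|\operatorname{Im}s_\theta|\le|\sigma|/32$,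
\[
\operatorname{Re}\langle\zeta-s_\theta\rangle^2\ge\tfrac12|\sigma|^2-|\operatorname{Re}\zeta|^2-2|\operatorname{Im}\zeta|^2-\tfrac2{1024}|\sigma|^2\ge\tfrac14|\sigma|^2-2|\zeta|^2 .
\]
Since $\tau|\zeta|^2\le1$, which is the reason for the restriction on $\zeta$,
\begin{equation}\label{eq:kernel}
|G_\tau(\zeta-s_\theta(x'))|\le e^2(\tau/\pi)^{m/2}e^{-\tau|\sigma|^2/4}.
\end{equation}
For $\theta=0$ this holds for all $\sigma\in\mathbb R^m$. Let
\[
\rho(x')=v(x',t)-\sum_{|\alpha|<k}(M^\alpha v)(x,t)\frac{s_1(x')^\alpha}{\alpha!}.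
\]
On the slice at $t$ the $M_j$ are vector fields in $x'$ with $M_j(s_1)_i=\delta_{ij}$. So $M^\beta(s_1^\alpha/\alpha!)$ equals $s_1^{\alpha-\beta}/(\alpha-\beta)!$ if $\beta\le\alpha$ and $0$ otherwise; at $x'=x$, where $s_1=0$, it equals $\delta_{\alpha\beta}$. Hence $(M^\beta\rho)(x)=0$ for $|\beta|<k$, and by \eqref{eq:dx} all $x'$-derivatives of $\rho$ of order $<k$ vanish at $x$. The derivatives of order $k$ are bounded on $B$ uniformly in $(x,t)\in U_1$, and $B$ is convex, so Taylor's formula gives $|\rho(x')|\le C|\sigma|^k$ on $B$. By \eqref{eq:kernel} the contribution of $\rho$ to $I(t)$ is $O\bigl(\tau^{m/2}\int_{\mathbb R^m}|\sigma|^ke^{-\tau|\sigma|^2/4}d\sigma\bigr)=O(\tau^{-k/2})$. Thus, with $F_\alpha(s)=G_\tau(\zeta-s)s^\alpha$,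
\begin{equation}\label{eq:step2}
I(t)=\sum_{|\alpha|<k}\frac{(M^\alpha v)(x,t)}{\alpha!}\int F_\alpha(s_1(x'))\chi(x')\det Z_x(x',t)\,dx'+O(\tau^{-k/2}).
\end{equation}

\emph{Step 3: flattening the slice.} The form $F_\alpha\,ds_1\wedge\dots\wedge ds_m$ in the coordinates of $\mathbb C^m$ is holomorphic of top degree, hence closed. Let $\eta$ be its pullback to $B\times[0,1]$ by $(x',\theta)\mapsto s_\theta(x')$; then $d(\chi\eta)=d\chi\wedge\eta$. The integral of $\chi\eta$ over $\theta=1$ is the integral in \eqref{eq:step2}, and over $\theta=0$ it is $\int F_\alpha(x'-x)\chi(x')\,dx'$. The map $s_\theta(x')$ and its first derivatives in $(x',\theta)$ are bounded uniformly in $(x,t)$, and $|\sigma|\ge R/2-R/8=3R/8$ on the support of $d\chi$. By Stokes' theorem and \eqref{eq:kernel}, the two integrals differ by $O(\tau^{m/2}e^{-c\tau})$. To remove the cutoff, note that $1-\chi(x+s)\ne0$ implies $|s|\ge3R/8$; by \eqref{eq:kernel} with $\theta=0$,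
\[
\int_{|s|\ge3R/8}|F_\alpha(s)|\,ds\le C\tau^{m/2}e^{-\tau(3R/8)^2/8}\int_{\mathbb R^m}|s|^{|\alpha|}e^{-\tau_0|s|^2/8}ds .
\]
So the integral in \eqref{eq:step2} equals $\int_{\mathbb R^m}F_\alpha(s)\,ds+O(\tau^{m/2}e^{-c\tau})$, and $\int_{\mathbb R^m}F_\alpha\,ds=e^{\Delta_\zeta/4\tau}\zeta^\alpha$ by Lemma~\ref{lem:gauss}. The coefficients $(M^\alpha v)(x,t)/\alpha!$ are bounded; summing over $\alpha$ and using Step 1 finishes the proof.
\end{proof}

\subsection{Removing the leading errors}

Let $u$ be a solution on $U$. Lemma~\ref{lem:E} says that $E_\tau$ acts as $e^{\Delta/4\tau}$. As on the line, we compose it with a truncation of $e^{-\Delta/4\tau}$, which is allowed because each $\Delta^\nu u$ is a solution on $U'$: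
\[
E_\tau^{(\ell)}u=\sum_{\nu=0}^{\ell-1}\frac1{\nu!}\Bigl(-\frac1{4\tau}\Bigr)^\nu E_\tau(\Delta^\nu u),\qquad\ell\ge1 .
\]

\begin{lemma}\label{lem:El}
For every $\ell\ge1$ there is $C_\ell$ such that for $\tau\ge\tau_0$, $(x,t)\in U_1$ and $|\zeta|\le\tau^{-1/2}$,
\[
\bigl|E^{(\ell)}_\tau u\bigl(Z(x,t)+\zeta\bigr)-T_{2\ell}u(x,t;\zeta)\bigr|\le C_\ell\,\tau^{-\ell}.
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:E} to $v=\Delta^\nu u$ with $k=2\ell-2\nu\ge2$. By \eqref{eq:TDelta}, the $\nu$-th term of $E_\tau^{(\ell)}u$ at $Z(x,t)+\zeta$ equals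
\[
e^{\Delta_\zeta/4\tau}\,\frac1{\nu!}\Bigl(-\frac{\Delta_\zeta}{4\tau}\Bigr)^\nu T_{2\ell}u+O\bigl(\tau^{-\nu}\tau^{-(\ell-\nu)}\bigr).
\]
The polynomial $T_{2\ell}u$ has degree at most $2\ell-1$ in $\zeta$, so $\Delta_\zeta^\ell T_{2\ell}u=0$ and the sum over $\nu<\ell$ is $e^{\Delta_\zeta/4\tau}e^{-\Delta_\zeta/4\tau}T_{2\ell}u+O(\tau^{-\ell})=T_{2\ell}u+O(\tau^{-\ell})$.
\end{proof}

A point $z$ near $K$ can be written as $Z(x,t)+\zeta$ in many ways, and $T_{2\ell}u(x,t;\zeta)$ depends on the choice. This does no harm: we use one choice to compare two consecutive approximants at $z$, and the Taylor polynomials cancel up to terms of degree at least $2\ell$. The constants $C_\ell$ involve derivatives of $u$ of high order and may grow arbitrarily fast, so $\ell$ is raised only when $j$ is large enough to absorb the new constant.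

\begin{proposition}\label{prop:series}
Let $\delta_j=2^{-j-1}$ and $K_j=\{z\in\mathbb C^m:\operatorname{dist}(z,K)<\delta_j\}$. There are $j_0\ge0$, entire functions $P_j$ and numbers $\varepsilon_j>0$ $(j\ge j_0)$ such that, with $h_j=P_{j+1}-P_j$,
\begin{enumerate}
\item[(a)] $P_j\circ Z\to u$ uniformly on $U_1$, that is, $u=P_{j_0}\circ Z+\sum_{j\ge j_0}h_j\circ Z$ on $U_1$;
\item[(b)] $|h_j|\le\varepsilon_j$ on $K_j$;
\item[(c)] $\sum_{j\ge j_0}2^{ja}\varepsilon_j<\infty$ for every $a>0$;
\item[(d)] $K_j\subset\{|z|<R\}$.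
\end{enumerate}
\end{proposition}

\begin{proof}
Choose $j_0\ge0$ with $4^{j_0}\ge\tau_0$. Let $j\ge j_0$, $\ell\ge1$ and $\ell'\in\{\ell,\ell+1\}$. A point of $K_j$ has the form $Z(x,t)+\zeta$ with $(x,t)\in U_1$ and $|\zeta|<2^{-j-1}=(4^{j+1})^{-1/2}$, so Lemma~\ref{lem:El} applies at the same $(x,t;\zeta)$ with $\tau=4^{j+1}$ and with $\tau=4^j$. The difference $T_{2\ell'}u-T_{2\ell}u$ consists of terms with $2\ell\le|\alpha|<2\ell+2$, for which $|\zeta^\alpha|\le2^{-2j\ell}$. Hence on $K_j$
\[
\bigl|E^{(\ell')}_{4^{j+1}}u-E^{(\ell)}_{4^j}u\bigr|\le\Gamma_\ell\,4^{-j\ell},\qquad\Gamma_\ell=1+2C_\ell+C_{\ell+1}+\sum_{2\ell\le|\alpha|<2\ell+2}\frac{\sup_{U_1}|M^\alpha u|}{\alpha!}.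
\]
Put $\ell_{j_0}=1$, and let $\ell_{j+1}=\ell_j+1$ if $\Gamma_{\ell_j+1}\le2^{j+1}\Gamma_1$ and $\ell_{j+1}=\ell_j$ otherwise. By induction $\Gamma_{\ell_j}\le2^j\Gamma_1$. The nondecreasing sequence $\ell_j$ tends to infinity: it cannot stay at a value $\ell$, since $\Gamma_{\ell+1}\le2^{j+1}\Gamma_1$ for large $j$. Let $P_j=E^{(\ell_j)}_{4^j}u$ and $\varepsilon_j=\Gamma_12^j4^{-j\ell_j}$. Then $|h_j|\le\Gamma_{\ell_j}4^{-j\ell_j}\le\varepsilon_j$ on $K_j$, which is (b). Next, $2^{ja}\varepsilon_j=\Gamma_12^{j(a+1-2\ell_j)}\le\Gamma_12^{-j}$ as soon as $2\ell_j\ge a+2$, which gives (c). Lemma~\ref{lem:El} with $\zeta=0$ gives $|P_j\circ Z-u|\le C_{\ell_j}4^{-j\ell_j}\le\varepsilon_j\to0$ on $U_1$, which is (a). Finally $|Z|\le R/8+R/16$ on $U_1$ and $\delta_j\le2^{-j_0}\le R/32$, which gives (d).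
\end{proof}

\section{Division with bounds}\label{sec:division}

We must now write $h_j(z)-h_j(0)=\sum_iz_if_{i,j}(z)$ near $K$ with $f_{i,j}$ holomorphic and bounded by $\varepsilon_j$ times a fixed power of $2^j$. Formula \eqref{eq:segment} produces entire quotients, but their values at $z\in K$ involve $h_j$ along the segment from $0$ to $z$, which may leave $K_j$, and outside $K_j$ Proposition~\ref{prop:series} says nothing. For $m=1$ the quotient is $(h_j(z)-h_j(0))/z$ and is estimated pointwise. For $m\ge2$ a pointwise bound does not by itself permit division.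

\begin{example}\label{ex:shell}
Let $m\ge2$, $D=\{1<|z|<2\}\subset\mathbb C^m$ and $f=1$. Then $|f|\le|z|$ on $D$, but $1=\sum_iz_if_i$ has no solution with $f_i\in\mathcal O(D)$: by Hartogs' theorem the $f_i$ would extend holomorphically to $\{|z|<2\}$, and the identity would give $1=0$ at the origin.
\end{example}

The missing property is pseudoconvexity. An open set $D\subset\mathbb C^d$, not necessarily connected, is \emph{pseudoconvex} if it has a continuous plurisubharmonic exhaustion, that is, a continuous plurisubharmonic function $\psi$ on $D$ with $\{\psi\le c\}$ compact for every $c\in\mathbb R$. We use the following standard facts. If $h$ is holomorphic, $|h|^2$ is plurisubharmonic, and a convex increasing function of a plurisubharmonic function is plurisubharmonic. The components of a pseudoconvex set are pseudoconvex (restrict $\psi$). A product of pseudoconvex sets is pseudoconvex (exhaustions are bounded below, and $\psi_1(z)+\psi_2(w)$ is an exhaustion). Finally, $D$ is \emph{holomorphically convex} if for every compact $S\subset D$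 the hull $\{y\in D:|f(y)|\le\max_S|f|\text{ for all }f\in\mathcal O(D)\}$ is compact, and a holomorphically convex open set is pseudoconvex.

\begin{theorem}[Skoda {\cite[Th\'eor\`eme~1]{Skoda}}, with weight $\psi=0$]\label{thm:skoda}
Let $D\subset\mathbb C^d$ be a pseudoconvex open set, $g_1,\dots,g_k\in\mathcal O(D)$, $|g|^2=\sum_i|g_i|^2$, $\mu=\min(d,k-1)$ and $\kappa>1$. If $f\in\mathcal O(D)$ and $\int_D|f|^2|g|^{-2\kappa\mu-2}d\lambda<\infty$, there are $f_1,\dots,f_k\in\mathcal O(D)$ with $f=\sum_ig_if_i$ and
\[
\int_D\sum_i|f_i|^2|g|^{-2\kappa\mu}d\lambda\le\frac\kappa{\kappa-1}\int_D|f|^2|g|^{-2\kappa\mu-2}d\lambda .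
\]
\end{theorem}

The set $D$ need not be connected: the estimate holds on each component with the same constant, and the estimates add up. That the constant does not depend on $D$ is essential for us, because our domains change with $j$ and their shape is not controlled. We use the theorem for linear $g$ only.

\begin{lemma}\label{lem:divide}
Let $g=(g_1,\dots,g_m):\mathbb C^d\to\mathbb C^m$ be linear and onto, and let $R'>0$. There is a constant $C$, depending only on $g$ and $R'$, with the following property. If $D\subset\{|y|<R'\}$ is a pseudoconvex open set in $\mathbb C^d$, $f\in\mathcal O(D)$ and $|f|\le\Lambda|g|$ on $D$, then $f=\sum_ig_if_i$ with $f_i\in\mathcal O(D)$ and $\|f_i\|_{L^2(D)}\le C\Lambda$.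
\end{lemma}

\begin{proof}
Let $m=1$. In linear coordinates with $y_1=g$, the function $f$ vanishes on $y_1=0$, so its power series at a point of $D\cap\{y_1=0\}$ is divisible by $y_1$. Thus $f_1=f/g$ is holomorphic on $D$ and $|f_1|\le\Lambda$.

Let $m\ge2$. Since $d\ge m$, we have $\mu=m-1$ in Theorem~\ref{thm:skoda}. The hypothesis gives $|f|^2|g|^{-2\kappa\mu-2}\le\Lambda^2|g|^{-2\kappa\mu}$. In linear coordinates whose first $m$ members are $g_1,\dots,g_m$ one sees that $|g|^{-b}$ is locally integrable on $\mathbb C^d$ when $b<2m$. So any $\kappa$ with $1<\kappa<m/(m-1)$ will do; take $\kappa=\frac{2m-1}{2m-2}$, for which $2\kappa\mu=2m-1$. With $C'=\int_{|y|<R'}|g|^{-(2m-1)}d\lambda<\infty$, Theorem~\ref{thm:skoda} gives $f_i$ with $\int_D\sum_i|f_i|^2|g|^{-(2m-1)}d\lambda\le\frac\kappa{\kappa-1}C'\Lambda^2$, and $|g|^{-(2m-1)}\ge(\|g\|R')^{-(2m-1)}$ on $D$.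
\end{proof}

The last tool converts $L^2$ bounds into convergence with all derivatives. Here $\delta_j$ and $\varepsilon_j$ are those of Proposition~\ref{prop:series}.

\begin{lemma}\label{lem:sum}
Let $Y$ be an open subset of a Euclidean space and $\Phi:Y\to\mathbb C^d$ a smooth map whose derivatives of every order are bounded. For $j\ge j_0$ let $D_j\subset\mathbb C^d$ be an open set that contains the open ball of radius $\delta_j/2$ about every point of $\Phi(Y)$, and let $H_j\in\mathcal O(D_j)$ with $\|H_j\|_{L^2(D_j)}\le C_02^j\varepsilon_j$. Then $\sum_jH_j\circ\Phi$ converges uniformly on $Y$ with all derivatives.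
\end{lemma}

\begin{proof}
Let $y\in\Phi(Y)$ and $|y'-y|<\delta_j/4$. The ball of radius $\delta_j/4$ about $y'$ lies in $D_j$, and $|H_j(y')|^2$ is at most the mean of $|H_j|^2$ over it, so $|H_j(y')|\le C\delta_j^{-d}\|H_j\|_{L^2(D_j)}\le C2^{j(d+1)}\varepsilon_j$. Cauchy's estimates on the polydisc of radius $\delta_j/(8\sqrt d)$ about $y$ give $|\partial^\beta H_j(y)|\le C_\beta2^{j(|\beta|+d+1)}\varepsilon_j$. By the chain rule, a derivative of order $k$ of $H_j\circ\Phi$ is a sum, of a form independent of $j$, of terms $(\partial^\beta H_j)\circ\Phi$ with $|\beta|\le k$ times products of derivatives of $\Phi$. It is therefore bounded by $C_k2^{j(k+d+1)}\varepsilon_j$, which is summable by Proposition~\ref{prop:series}(c).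
\end{proof}

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:proofs}

The set $K_j$ on which $h_j$ is known to be small need not be pseudoconvex. In each proof the task is to enlarge it to a pseudoconvex set on which the hypothesis $|f|\le\Lambda|g|$ of Lemma~\ref{lem:divide} still holds with $\Lambda=O(2^j\varepsilon_j)$. This is where it matters that $h_j$ is entire rather than merely holomorphic on $K_j$.

\subsection{Division at one point}

For Theorem~\ref{thm:A} the enlargement is the set where $h_j$ is small.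

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $U$ be a neighborhood of $0$ on which $u$ is defined, and let $U_1$, $P_j$, $h_j$, $\varepsilon_j$ be as above. Put
\[
D_j=\{z\in\mathbb C^m:|z|<R,\ |h_j(z)|<2\varepsilon_j\}.
\]
The function $\psi=(R^2-|z|^2)^{-1}+(4\varepsilon_j^2-|h_j|^2)^{-1}$ is plurisubharmonic on $D_j$, since $b\mapsto(c-b)^{-1}$ is convex and increasing for $b<c$. The set $\{\psi\le c\}$ is closed in $D_j$ and, for $c>0$, contained in the compact set $\{|z|^2\le R^2-1/c,\ |h_j|^2\le4\varepsilon_j^2-1/c\}\subset D_j$. So $D_j$ is pseudoconvex. By (b) and (d) of Proposition~\ref{prop:series}, $D_j\supset K_j$, and $K_j\supset\{|z|<\delta_j\}$ because $0\in K$.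

Let $f=h_j-h_j(0)$. On $\{|z|<\delta_j\}$ we have $|f|\le2\varepsilon_j$ and $f(0)=0$, so the Schwarz lemma on complex lines through $0$ gives $|f(z)|\le2\varepsilon_j|z|/\delta_j$. At the other points of $D_j$, $|f(z)|\le3\varepsilon_j\le3\varepsilon_j|z|/\delta_j$. Thus $|f(z)|\le6\cdot2^j\varepsilon_j|z|$ on $D_j$. Lemma~\ref{lem:divide} with $d=m$, $g(z)=z$ and $R'=R$ yields $f_{i,j}\in\mathcal O(D_j)$ with
\[
h_j(z)-h_j(0)=\sum_iz_if_{i,j}(z)\ \text{ on }D_j,\qquad\|f_{i,j}\|_{L^2(D_j)}\le C2^j\varepsilon_j,
\]
where $C$ does not depend on $j$. By Lemma~\ref{lem:sum} with $Y=U_1$ and $\Phi=Z$, the series $\sum_jf_{i,j}\circ Z$ converges uniformly on $U_1$ with all derivatives. Its terms are solutions, so its sum is a smooth solution.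

The single function $P_{j_0}$ needs no estimate: $P_{j_0}(z)-P_{j_0}(0)=\sum_iz_iQ_i(z)$ with $Q_i(z)=\int_0^1\partial_iP_{j_0}(\theta z)\,d\theta$ entire. Put $u_i=Q_i\circ Z+\sum_{j\ge j_0}f_{i,j}\circ Z$. Subtracting from the series in Proposition~\ref{prop:series}(a) its value at the point $0$, where $Z=0$, we obtain on $U_1$
\[
u-u(0)=\sum_iZ_i\,(Q_i\circ Z)+\sum_{j\ge j_0}\sum_iZ_i\,(f_{i,j}\circ Z)=\sum_iZ_iu_i .\qedhere
\]
\end{proof}

\subsection{Division along the diagonal}

For Theorem~\ref{thm:B} we divide $h_j(z)-h_j(w)$ by the $z_i-w_i$ on a product $D_j\times D_j$, and need $|h_j(z)-h_j(w)|\le\Lambda|z-w|$ for all $z,w\in D_j$. The Schwarz lemma gives this if \emph{every} point of $D_j$ is the center of a ball of radius comparable to $\delta_j$ on which $h_j$ is small. The sublevel set used above guarantees no such ball at points near its boundary. Polynomial hulls do, because they commute with translations.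

For a compact set $S\subset\mathbb C^m$ let $\widehat S=\{z:|P(z)|\le\max_S|P|\text{ for all polynomials }P\}$. Directly from the definition, $\widehat S$ is closed and contains $S$; $\widehat{S+b}=\widehat S+b$ for $b\in\mathbb C^m$; and $S'\subset\widehat S$ implies $\widehat{S'}\subset\widehat S$. If $S\subset\{|z|\le R\}$, then $\widehat S\subset\{|z|\le R\}$, as one sees by testing $z\in\widehat S$ with the polynomial $w\mapsto\sum_i\bar z_iw_i$; in particular $\widehat S$ is compact. An entire function $h$ is a locally uniform limit of polynomials, so $|h|\le\max_S|h|$ on $\widehat S$.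

\begin{lemma}\label{lem:hull}
The interior $D$ of the polynomial hull $\widehat A$ of a compact set $A\subset\mathbb C^m$ is pseudoconvex.
\end{lemma}

\begin{proof}
Let $S\subset D$ be compact and $0<\eta<\operatorname{dist}(S,\mathbb C^m\setminus D)$. For $|b|\le\eta$ we have $S+b\subset\widehat A$, so $\widehat S+b=\widehat{S+b}\subset\widehat A$. Hence the ball of radius $\eta$ about every point of $\widehat S$ lies in $\widehat A$, and $\widehat S$ is a compact subset of $D$. The hull of $S$ with respect to $\mathcal O(D)$ is closed in $D$ and contained in $\widehat S$, hence compact. So $D$ is holomorphically convex.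
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $U_1$ be the neighborhood attached to $U$ in Section~\ref{sec:coord}; it does not depend on $u$. Let $u$ be a solution on $U$, with $P_j,h_j,\varepsilon_j$ from Proposition~\ref{prop:series}. Let $A_j=\{z:\operatorname{dist}(z,K)\le\delta_j/2\}$, a compact subset of $K_j$, and let $D_j$ be the interior of $\widehat{A_j}$. By (d),
\[
\{z:\operatorname{dist}(z,K)<\delta_j/2\}\subset D_j\subset\widehat{A_j}\subset\{|z|\le R\},
\]
and $D_j\times D_j\subset\mathbb C^{2m}$ is pseudoconvex by Lemma~\ref{lem:hull}.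

Let $z\in D_j$ and $|b|<\delta_j/2$. Then $A_j+b\subset K_j$ and $z+b\in\widehat{A_j+b}$, so $|h_j(z+b)|\le\varepsilon_j$ by (b). On the ball of radius $\delta_j/2$ about $z$ the function $h_j-h_j(z)$ is therefore bounded by $2\varepsilon_j$ and vanishes at the center, and the Schwarz lemma gives $|h_j(w)-h_j(z)|\le4\varepsilon_j|w-z|/\delta_j$ there. For $w\in D_j$ with $|w-z|\ge\delta_j/2$ the same inequality follows from $|h_j(w)-h_j(z)|\le2\varepsilon_j$. Thus
\[
|h_j(z)-h_j(w)|\le8\cdot2^j\varepsilon_j\,|z-w|,\qquad z,w\in D_j .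
\]
Lemma~\ref{lem:divide} with $d=2m$, $g(z,w)=z-w$ and $R'=2R$ yields $F_{i,j}\in\mathcal O(D_j\times D_j)$ with
\[
h_j(z)-h_j(w)=\sum_i(z_i-w_i)F_{i,j}(z,w),\qquad\|F_{i,j}\|_{L^2(D_j\times D_j)}\le C2^j\varepsilon_j,
\]
where $C$ does not depend on $j$. The open ball of radius $\delta_j/2$ about a point of $K\times K$ lies in the product of the balls of that radius about its two components, hence in $D_j\times D_j$. By Lemma~\ref{lem:sum} with $Y=U_1\times U_1$ and $\Phi(q,p)=(Z(q),Z(p))$, the series $\sum_jF_{i,j}(Z(q),Z(p))$ converges uniformly with all derivatives. Each term is a holomorphic function of $Z(q)$ for fixed $p$ and of $Z(p)$ for fixed $q$, so the terms and the sum are annihilated by $\mathcal V$ in either variable.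

Let $Q_i(z,w)=\int_0^1\partial_iP_{j_0}(w+\theta(z-w))\,d\theta$, which is entire and satisfies $P_{j_0}(z)-P_{j_0}(w)=\sum_i(z_i-w_i)Q_i(z,w)$. Put
\[
w_i(q,p)=Q_i(Z(q),Z(p))+\sum_{j\ge j_0}F_{i,j}(Z(q),Z(p)).
\]
Subtracting the series of Proposition~\ref{prop:series}(a) at $p$ from the series at $q$ gives the identity of the theorem.
\end{proof}

\section{The ring of solutions to finite order}\label{sec:ring}

In this section $Z$ is the original system of basic solutions and the $M_j$ are the derivations of Section~\ref{sub:M}. The only analytic input is Theorem~\ref{thm:A}. Recall Nakayama's lemma in the form we need: if the maximal ideal $\mathfrak m$ of a local ring is finitely generated, then elements of $\mathfrak m$ generate $\mathfrak m$ if and only if their classes span $\mathfrak m/\mathfrak m^2$ over the residue field. Here the residue field is $\mathbb C$, through $u\mapsto u(0)$.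

\begin{proof}[Proof of Corollary~\ref{cor:C}]
(1) The linear map $\mathfrak m\to\mathcal V_0^\perp$, $u\mapsto du(0)$, is onto because the $dZ_i(0)$ span $\mathcal V_0^\perp$, and it vanishes on $\mathfrak m^2$ by the product rule. Let $u\in\mathfrak m$ with $du(0)=0$. Write $u=\sum_iZ_iu_i$ by Theorem~\ref{thm:A}. Then $0=du(0)=\sum_iu_i(0)\,dZ_i(0)$, so all $u_i$ lie in $\mathfrak m$ and $u\in\mathfrak m^2$. Hence $\mathfrak m/\mathfrak m^2\cong\mathcal V_0^\perp$. Since $\mathfrak m$ is finitely generated, Nakayama's lemma gives the criterion, and the minimal number of generators is $\dim\mathcal V_0^\perp=m$.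

(2) By Theorem~\ref{thm:A}, $\mathfrak m^k=\sum_{|\alpha|=k}Z^\alpha\mathfrak S_0$, and since $\mathfrak S_0=\mathbb C+\mathfrak m$, this equals $\sum_{|\alpha|=k}\mathbb CZ^\alpha+\mathfrak m^{k+1}$. By induction on $k$, every $u\in\mathfrak S_0$ has the form $u=\sum_{|\alpha|<k}c_\alpha Z^\alpha+v$ with $c_\alpha\in\mathbb C$ and $v\in\mathfrak m^k$. The Leibniz rule gives $M_j\mathfrak m^l\subset\mathfrak m^{l-1}$ for $l\ge2$, so $M^\beta v\in\mathfrak m$ for $|\beta|<k$; and $M_jZ_i=\delta_{ij}$ gives $(M^\beta Z^\alpha)(0)=\beta!\,\delta_{\alpha\beta}$. Hence $(M^\beta u)(0)=\beta!\,c_\beta$ for $|\beta|<k$. This proves the expansion. It also shows that $u\in\mathfrak m^k$ if and only if $(M^\beta u)(0)=0$ for all $|\beta|<k$: if $u\in\mathfrak m^k$, take $v=u$; if the numbers vanish, then $u=v$. The ring homomorphism $\mathbb C[\zeta]\to\mathfrak S_0/\mathfrak m^k$, $\zeta\mapsto Z$, is onto by the expansion. For a polynomial $P=\sum_\alpha c_\alpha\zeta^\alpha$ we have $(M^\beta P(Z))(0)=\beta!\,c_\beta$, so $P(Z)\in\mathfrak m^k$ exactly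 when $P\in(\zeta)^k$. The isomorphisms $\mathbb C[\zeta]/(\zeta)^k\cong\mathfrak S_0/\mathfrak m^k$ are compatible with the projections from $k+1$ to $k$, so the completion, which is the inverse limit of the rings $\mathfrak S_0/\mathfrak m^k$, is the inverse limit $\mathbb C[[\zeta]]$ of the rings $\mathbb C[\zeta]/(\zeta)^k$.

(3) Let $T_ku(\zeta)=\sum_{|\alpha|<k}(M^\alpha u)(0)\zeta^\alpha/\alpha!$. By (2), $u\mapsto T_ku$ modulo $(\zeta)^k$ is the ring homomorphism $\mathfrak S_0\to\mathfrak S_0/\mathfrak m^k\cong\mathbb C[\zeta]/(\zeta)^k$. For $g\in\mathbb C\{\zeta\}$ write $g=g^0+\sum_{|\alpha|=k}\zeta^\alpha g_\alpha$ with $g^0$ a polynomial of degree $<k$ and $g_\alpha\in\mathbb C\{\zeta\}$. Then $g(Z)-g^0(Z)\in\mathfrak m^k$, so $T_k(g(Z))=g^0\equiv g$ modulo the ideal $(\zeta)^k$ of $\mathbb C\{\zeta\}$. If $u=\sum_ig_i(Z)v_i$ with $g_i\in J$ and $v_i\in\mathfrak S_0$, it follows that $T_ku\equiv\sum_ig_i\,T_kv_i$ modulo $(\zeta)^k$, so $T_ku\in J+(\zeta)^k=J$. Conversely, let $T_ku\in J$. By (2), $u=(T_ku)(Z)+\sum_{|\alpha|=k}Z^\alpha w_\alpha$,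 and $\zeta^\alpha\in J$ for $|\alpha|=k$, so $u$ lies in the ideal generated by $\{g(Z):g\in J\}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Borel}
\emph{The Borel map in locally integrable structures},
\texttt{http://link.springer.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00208-019-01811-w.pdf},
doi:10.1007/s00208-019-01811-w.

\bibitem{Skoda}
H. Skoda, \emph{Ann. Sci. \'Ecole Norm. Sup.} (4) \textbf{5} (1972), 545--579.

\end{thebibliography}
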